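\title{Varieties of lattices that admit regular completions}

\begin{abstract}
A completion of a lattice is regular if it preserves all existing joins and meets. We show that the trivial variety and the variety of all lattices are the only varieties of lattices in which every member has a regular completion inside the variety. One countable distributive lattice is a witness against all other varieties at once: each of its regular completions contains a free lattice on countably many generators. In contrast, every variety contains, for each of its members, a completion preserving all existing joins and a completion preserving all existing meets.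
\end{abstract}

\section{Introduction}\label{sec:intro}

Lattices in this paper are nonempty and need not be bounded; homomorphisms and embeddings preserve binary joins and meets. A \emph{completion} of a lattice $L$ is a lattice embedding $f\colon L\to C$ into a complete lattice $C$. There are two things one may ask of a completion. The first is that it respect the infinite joins and meets that $L$ already has: $f$ is \emph{regular} if for every $S\subseteq L$ we have $f(\bigvee S)=\bigvee f[S]$ whenever $S$ has a join in $L$, and $f(\bigwedge S)=\bigwedge f[S]$ whenever $S$ has a meet in $L$. The second is that $C$ keep algebraic properties of $L$, such as distributivity. We say that a variety $V$ of lattices \emph{admits a regular completion} if every $L\in V$ has a regular completion $f\colon L\to C$ with $C\in V$.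

Two standard constructions each meet one of the demands. The ideals of a bounded lattice $L$ form a complete lattice that satisfies every identity of $L$ (Lemma~\ref{lem:ideal}), but the embedding $a\mapsto{\downarrow}a=\{u:u\le a\}$ can destroy joins: in the chain $0<1<2<\dots<\infty$ the join of the ideals ${\downarrow}n$ is the ideal of finite elements, not ${\downarrow}\infty$. The MacNeille completion, recalled in Section~\ref{sec:background}, is regular, but it can destroy identities. Call $V$ \emph{closed under MacNeille completions} if the MacNeille completion of every $L\in V$ lies in $V$. By a theorem of Harding, the only varieties of lattices closed under MacNeille completions are the trivial variety of one-element lattices and the variety of all lattices. The following problem comes from \cite{RCL}.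

\begin{quote}
\emph{Is there a variety of lattices that is not closed under MacNeille completions but admits a regular completion? Equivalently, by Harding's theorem: does some variety other than the trivial one and the variety of all lattices admit a regular completion?}
\end{quote}

One might expect a positive answer, say for distributive lattices. Finite lattices are complete, the MacNeille completion of a chain is a chain, and a lattice can have many regular completions other than the MacNeille completion, so that a failure of that one completion proves little. The following example shows how much freedom there can be. Throughout, $\omega=\{0,1,2,\dots\}$.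

\begin{example}\label{ex:chain}
Let $L$ be the chain $a_0<a_1<\dots<b_1<b_0$, let $K$ be any complete lattice, and let $C$ be obtained by placing $K$ above all $a_n$ and below all $b_n$. Then $C$ is complete: a subset containing some $b_n$ has a largest element, a subset meeting $K$ and containing no $b_n$ has the join of its part in $K$ as join, an infinite set of elements $a_n$ has the bottom of $K$ as join, and the remaining subsets are finite. A nonempty subset of $L$ has a join in $L$ only if it has a largest element, and $\bigvee\emptyset=a_0$ in both $L$ and $C$; the same holds dually for meets. So the inclusion $L\to C$ is a regular completion, whatever $K$ is.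
\end{example}

Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
A variety $V$ of lattices admits a regular completion if and only if $V$ is trivial or $V$ is the variety of all lattices. Hence there is no variety that admits a regular completion but is not closed under MacNeille completions.
\end{theorem}

In Example~\ref{ex:chain} a completion must put something between the two sequences, and regularity puts no constraint on what. Our method is to build distributive lattices with many such pairs of sequences, tied together by existing joins and meets in such a way that the elements put between them are forced to behave like the elements of a prescribed lattice $L$. Very little of completeness and regularity is needed for this. A \emph{gap} in a lattice $C$ is a pair of sequences $a_0\le a_1\le\cdots$ and $b_0\ge b_1\ge\cdots$ with $a_n\le b_m$ for all $n,m$; an element $e$ \emph{fills} the gap if $a_n\le e\le b_m$ for all $n,m$. The lattice $C$ has \emph{countable interpolation} if every gap in $C$ is filled by some element of $C$. Complete lattices have this property: take $e=\bigvee_n a_n$. A lattice embedding $f\colon D\to C$ is \emph{sequentially regular} if it preserves those joins of increasing sequences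 $s_0\le s_1\le\cdots$ and those meets of decreasing sequences $s_0\ge s_1\ge\cdots$ that exist in $D$. Every regular completion is sequentially regular. We write $\mathbf 2$ for the two-element lattice and $FL(\kappa)$ for the free lattice on $\kappa\ge1$ generators.

\begin{theorem}\label{thm:D}
For every lattice $L$ there is a distributive lattice $D(L)$, isomorphic to a sublattice of a power of $\mathbf 2$, with $|D(L)|\le|L|+\aleph_0$, such that the following holds. If $f\colon D(L)\to C$ is a sequentially regular lattice embedding into a lattice $C$ with countable interpolation \textup{(}in particular, any regular completion\textup{)}, then $L$ is a homomorphic image of a sublattice of $C$. If $L$ is a free lattice $FL(\kappa)$, then $C$ has a sublattice isomorphic to $FL(\kappa)$.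
\end{theorem}

Call a lattice identity \emph{nontrivial} if it fails in some lattice.

\begin{corollary}\label{cor:single}
\begin{enumerate}
\item The countable distributive lattice $D=D(FL(\omega))$ belongs to every nontrivial variety, every regular completion of $D$ contains $FL(\omega)$ as a sublattice, and no regular completion of $D$ satisfies a nontrivial lattice identity. The same holds for every sequentially regular embedding of $D$ into a lattice with countable interpolation.
\item For every cardinal $\kappa\ge1$ there is a distributive lattice of size at most $\kappa+\aleph_0$ all of whose regular completions contain $FL(\kappa)$. Every lattice generated by at most $\kappa$ elements is a homomorphic image of a sublattice of each such completion.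
\end{enumerate}
\end{corollary}

The obstruction comes precisely from asking for infinite joins and infinite meets together, since either half of regularity can be had inside every variety.

\begin{theorem}\label{thm:onesided}
Let $V$ be any variety of lattices and $L\in V$. Then $L$ has a completion $f\colon L\to C$ with $C\in V$ preserving all existing joins of $L$, and, dually, a completion with codomain in $V$ preserving all existing meets of $L$.
\end{theorem}

Section~\ref{sec:pentagon} shows the mechanism on a single gap. The lattice $D(L)$ is built in Section~\ref{sec:D}, Theorem~\ref{thm:D} is proved in Section~\ref{sec:gaps}, Theorem~\ref{thm:main} and Corollary~\ref{cor:single} in Section~\ref{sec:varieties}, and Theorem~\ref{thm:onesided} in Section~\ref{sec:onesided}.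

\section{Background}\label{sec:background}

For an element $a$ of a lattice, ${\uparrow}a=\{u:u\ge a\}$; for a subset $A$, ${\downarrow}A$ is the set of elements below some member of $A$. The \emph{dual} $L^\partial$ of $L$ is $L$ with the order reversed, so that joins and meets are exchanged. A lattice embedding $f$ reflects order: $f(a)\le f(b)$ gives $f(a\wedge b)=f(a)$, hence $a\wedge b=a$.

\subsection*{Varieties and free lattices}
A \emph{term} is built from variables with $\vee$ and $\wedge$, an \emph{identity} is an equation $p=q$ between terms, and a \emph{variety} is the class of all lattices satisfying a given set of identities. Identities pass to sublattices, homomorphic images and direct products, so varieties are closed under these operations. A lattice that satisfies every identity of some $L\in V$ lies in $V$.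

The free lattice $FL(\kappa)$ is generated by a set $G$ of $\kappa$ elements such that every map from $G$ to a lattice $K$ extends to a homomorphism $FL(\kappa)\to K$. We use three consequences.
\begin{enumerate}
\item[(F1)] A lattice generated by at most $\kappa$ elements is a homomorphic image of $FL(\kappa)$: map $G$ onto a generating set.
\item[(F2)] An identity $p=q$ that holds in $FL(\omega)$ holds in every lattice $K$. It involves finitely many variables, say $k$. Given $a_1,\dots,a_k\in K$, take distinct $g_1,\dots,g_k\in G$ and a homomorphism with $g_j\mapsto a_j$; it carries $p(g_1,\dots,g_k)=q(g_1,\dots,g_k)$ to $p(a_1,\dots,a_k)=q(a_1,\dots,a_k)$.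
\item[(F3)] $|FL(\kappa)|+\aleph_0=\kappa+\aleph_0$, because $FL(\kappa)$ contains $G$ and there are at most $\kappa+\aleph_0$ terms over $G$.
\end{enumerate}

\subsection*{Lattices of sets}
The power set $\mathcal P(X)$ under $\cup$ and $\cap$ is isomorphic to $\mathbf 2^X$, and its sublattices are distributive. Let $\mathcal G\subseteq\mathcal P(X)$ be nonempty. Every member of the sublattice generated by $\mathcal G$ has the form $s_1\cap\dots\cap s_r$ with $r\ge1$, where each $s_j$ is a union of finitely many (at least one) members of $\mathcal G$. Indeed, the sets of this form are closed under $\cap$, and under $\cup$ because $(\bigcap_i s_i)\cup(\bigcap_j s'_j)=\bigcap_{i,j}(s_i\cup s'_j)$. In particular the sublattice has at most $|\mathcal G|+\aleph_0$ members. An infinite join in a sublattice $D$ of $\mathcal P(X)$ is the least member of $D$ containing the union; it can be larger than the union. The whole construction lives on this difference.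

\subsection*{The MacNeille completion}
For $A\subseteq L$ let $\mathrm{ub}(A)$ and $\mathrm{lb}(A)$ be the sets of upper and lower bounds of $A$. The MacNeille completion of $L$ consists of the sets $\mathrm{lb}(B)$ with $B\subseteq L$, ordered by inclusion, with the map $a\mapsto{\downarrow}a=\mathrm{lb}(\{a\})$. Since $\bigcap_i\mathrm{lb}(B_i)=\mathrm{lb}(\bigcup_iB_i)$, it is a complete lattice in which meets are intersections and the join of a family with union $A$ is $\mathrm{lb}(\mathrm{ub}(A))$. If $s=\bigwedge S$ in $L$, then $\bigcap_{a\in S}{\downarrow}a=\mathrm{lb}(S)={\downarrow}s$. If $s=\bigvee S$ in $L$, then $\bigcup_{a\in S}{\downarrow}a$ has ${\uparrow}s$ as its set of upper bounds, and $\mathrm{lb}({\uparrow}s)={\downarrow}s$. So the map is a lattice embedding and is regular.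

\section{A pentagon forced by one gap}\label{sec:pentagon}

A lattice is \emph{modular} if $x\le z$ implies $z\wedge(x\vee y)=x\vee(z\wedge y)$; distributive lattices are modular. The pentagon $N_5=\{0,a,b,c,1\}$, with $0<a<c<1$, $0<b<1$, $a\vee b=1$ and $c\wedge b=0$, is not modular, since $c\wedge(a\vee b)=c$ and $a\vee(c\wedge b)=a$. A distributive lattice cannot contain a pentagon, but it can contain four of its elements together with a gap in the place of $b$.

Let $Y=P\cup\{*\}\cup Q$, where $P=\{p_0,p_1,\dots\}$ and $Q=\{q_0,q_1,\dots\}$ and all these points are distinct. Let $E$ be the family of all $t\subseteq Y$ such that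
\begin{enumerate}
\item[(i)] if $t\cap P$ is infinite, then $*\in t$;
\item[(ii)] if $*\in t$, then $Q\setminus t$ is finite.
\end{enumerate}
Both conditions pass to $t\cup t'$ and $t\cap t'$: if $(t\cup t')\cap P$ is infinite then one of $t\cap P$, $t'\cap P$ is, and if $t\cap t'\cap P$ is infinite then both are; if $*\in t\cup t'$ then one of $t,t'$ contains almost all of $Q$, and if $*\in t\cap t'$ then both do. So $E$ is a distributive lattice of sets with bottom $\emptyset$ and top $Y$. It contains
\[
A=Q,\qquad A^*=Q\cup\{*\},\qquad B_i=\{p_k:k\le i\},\qquad B^j=P\cup\{*\}\cup\{q_k:k>j\},
\]
and the sets $B_i$, $B^j$ form a gap. Nothing in $E$ fills it: a filler contains $P$, hence $*$ by (i), hence almost all of $Q$ by (ii), while $\bigcap_jB^j$ is disjoint from $Q$.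

\begin{proposition}\label{prop:pentagon}
If $f\colon E\to C$ is a sequentially regular embedding into a lattice with countable interpolation, then $C$ contains a pentagon.
\end{proposition}

\begin{proof}
A member of $E$ containing every $A\cup B_i$ contains $Q\cup P$, hence $*$ by (i). A member of $E$ contained in every $A^*\cap B^j=\{*\}\cup\{q_k:k>j\}$ is a subset of $\{*\}$, and $\{*\}$ violates (ii). So in $E$
\[
\bigvee_i(A\cup B_i)=Y,\qquad\bigwedge_j(A^*\cap B^j)=\emptyset .
\]
Let $e\in C$ fill the gap $f(B_i)$, $f(B^j)$; then $f(\emptyset)\le e\le f(Y)$. For each $i$ we have $f(A)\vee e\ge f(A)\vee f(B_i)=f(A\cup B_i)$, and $f$ preserves the join above, so $f(A)\vee e=f(Y)$. For each $j$ we have $f(A^*)\wedge e\le f(A^*\cap B^j)$, and $f$ preserves the meet above, so $f(A^*)\wedge e=f(\emptyset)$. As $f(\emptyset)<f(A)<f(A^*)<f(Y)$, these two equations show that $e$ differs from the four elements of the chain and that $f(A^*)\vee e=f(Y)$ and $f(A)\wedge e=f(\emptyset)$. The five elements form a pentagon.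
\end{proof}

Thus $E$ has no modular regular completion. The point $*$ plays two roles. It separates $A^*$ from $A$, which keeps the pentagon from collapsing. And it is the point by which the join exceeds the union $\bigcup_i(A\cup B_i)$ and by which the meet falls short of the intersection $\bigcap_j(A^*\cap B^j)$: the lattice $E$ is too coarse to tell $*$ from $p_k$ with $k$ large when it computes the join, and from $q_k$ with $k$ large when it computes the meet.

\section{The lattice $D(L)$}\label{sec:D}

Fix a lattice $L$. To force all of $L$ and not only a pentagon, we want a lattice of sets $D$ with one gap $u_0\subseteq u_1\subseteq\dots\subseteq u^1\subseteq u^0$ for each $u\in L$, and for every relation $z=x\vee y$ or $z=x\wedge y$ an existing join or meet in $D$ that encodes it.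

What should the points be? A homomorphism $L\to\mathbf 2$ accepts some elements of $L$ and rejects all the others, but such points need not separate the elements of $L$: if they do, $L$ embeds in a power of $\mathbf 2$ and is distributive. So we allow points that leave elements undecided, as $*$ does with $b$: it lies in no $B_i$ and in every $B^j$. An undecided point can accept $x\vee y$ without accepting $x$ or $y$. To hide such a point behind a join we need nearby points which do accept $x$ or $y$, but in a way that no given element of $D$ detects. The points $p_k$ and $q_k$ suggest how: $p_k$ accepts $b$ and $q_k$ rejects $b$, but only at time $k$. A point will therefore record, for each $u\in L$, a time $\varphi(u)$ at which $u$ is accepted and a time $\psi(u)$ at which $u$ is rejected, with $\infty$ meaning never.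

\begin{definition}\label{def:D}
For a map $\theta\colon L\to\omega\cup\{\infty\}$ let $\mathrm{fin}(\theta)=\{u\in L:\theta(u)<\infty\}$. Let $X=X(L)$ be the set of pairs $(\varphi,\psi)$ of maps $L\to\omega\cup\{\infty\}$ such that
\begin{enumerate}
\item[(X1)] $u\le v$ implies $\varphi(u)\ge\varphi(v)$ and $\psi(u)\le\psi(v)$;
\item[(X2)] $\mathrm{fin}(\varphi)$ is closed under binary meets and $\mathrm{fin}(\psi)$ is closed under binary joins;
\item[(X3)] $\mathrm{fin}(\varphi)\cap\mathrm{fin}(\psi)=\emptyset$.
\end{enumerate}
For $u\in L$ and $n\in\omega$ put
\[
u_n=\{(\varphi,\psi)\in X:\varphi(u)\le n\},\qquad u^n=\{(\varphi,\psi)\in X:\psi(u)>n\},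
\]
and let $D=D(L)$ be the sublattice of $\mathcal P(X)$ generated by all $u_n$ and $u^n$.
\end{definition}

By (X1), the set $\mathrm{fin}(\varphi)$ of accepted elements is an up-set and the set $\mathrm{fin}(\psi)$ of rejected elements is a down-set; either may be empty. The set $u_n$ consists of the points that have accepted $u$ by time $n$, and $u^n$ of the points that have not rejected $u$ by time $n$. By Section~\ref{sec:background}, $D$ is distributive, is isomorphic to a sublattice of $\mathbf 2^X$, and has at most $|L|+\aleph_0$ elements.

\begin{lemma}[gaps]\label{lem:order}
Let $u,v\in L$ and $n,m\in\omega$. Then $u_n\subseteq u_{n+1}$, $u^{n+1}\subseteq u^n$ and $u_n\subseteq u^m$. If $u\le v$, then $u_n\subseteq v_n$ and $u^n\subseteq v^n$.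
\end{lemma}

\begin{proof}
The first two inclusions hold by definition. If $\varphi(u)\le n$, then $u\in\mathrm{fin}(\varphi)$, so $\psi(u)=\infty>m$ by (X3). If $u\le v$, then by (X1) $\varphi(u)\le n$ gives $\varphi(v)\le n$, and $\psi(u)>n$ gives $\psi(v)>n$.
\end{proof}

\begin{lemma}[separation]\label{lem:sep}
If $x\not\le y$ in $L$, then $x_0\not\subseteq y^0$.
\end{lemma}

\begin{proof}
Let $\varphi$ be $0$ on ${\uparrow}x$ and $\infty$ elsewhere, and let $\psi$ be $0$ on ${\downarrow}y$ and $\infty$ elsewhere. Then (X1) and (X2) hold because ${\uparrow}x$ is an up-set closed under meets and ${\downarrow}y$ is a down-set closed under joins, and (X3) holds because $x\le u\le y$ is impossible. The point $(\varphi,\psi)$ lies in $x_0$ and not in $y^0$.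
\end{proof}

Now let $z=x\vee y$. We want to force $z_n$ below the join of the sets $x_i\cup y_i$ in every regular completion. Regularity speaks only about joins that exist in $D$, and the sets $x_i\cup y_i$ need not lie below $z_n$. Cutting them down by $z_n$ turns the desired inequality into an equation about a join whose value is $z_n$.

\begin{lemma}[joins]\label{lem:join}
Let $z=x\vee y$ in $L$ and $n\in\omega$. The sequence $\bigl(z_n\cap(x_i\cup y_i)\bigr)_{i\in\omega}$ is increasing, and its join in $D$ exists and equals $z_n$.
\end{lemma}

\begin{proof}
The sequence is increasing by Lemma~\ref{lem:order}, and $z_n$ is an upper bound. Let $t\in D$ be an upper bound and suppose $z_n\not\subseteq t$. Write $t$ as a finite intersection of finite unions of generators. One of these unions, $s$, satisfies $z_n\not\subseteq s$, while $z_n\cap(x_i\cup y_i)\subseteq t\subseteq s$ for all $i$. Fix an expression of $s$ as a finite union of generators, a point $p=(\varphi,\psi)\in z_n\setminus s$, and an integer $i>n$ that exceeds every $k$ for which a generator $u_k$ occurs in the expression. We modify $p$ to a point $p'$ of $z_n\cap(x_i\cup y_i)$ that is still outside $s$.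

Since $\varphi(z)\le n$, condition (X3) gives $x\vee y\notin\mathrm{fin}(\psi)$. By (X2), $x$ and $y$ are not both in $\mathrm{fin}(\psi)$; by symmetry let $x\notin\mathrm{fin}(\psi)$. The point $p'$ will accept $x$ at time $i$. We cannot simply add $x$ to the elements that $p$ accepts, because (X2) would force us to accept $x\wedge u$ for every accepted $u$, and $p$ may have rejected $x\wedge u$. So we discard the acceptances of $p$ and keep only what $z$ and $x$ require:
\[
\varphi'(u)=\begin{cases} n & \text{if } u\ge z,\\ i & \text{if } u\ge x \text{ and } u\not\ge z,\\ \infty & \text{otherwise,}\end{cases}
\qquad p'=(\varphi',\psi).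
\]
As ${\uparrow}z\subseteq{\uparrow}x$ are up-sets and $n<i$, the map $\varphi'$ satisfies (X1). The set $\mathrm{fin}(\varphi')={\uparrow}x$ is closed under meets, and it is disjoint from $\mathrm{fin}(\psi)$, a down-set that does not contain $x$. So $p'\in X$. Since $\varphi'(z)=n$ and $\varphi'(x)\le i$, we have $p'\in z_n\cap x_i\subseteq s$.

On the other hand, $\varphi'(u)\ge\min(\varphi(u),i)$ for every $u\in L$: if $u\ge z$ then $\varphi'(u)=n\ge\varphi(z)\ge\varphi(u)$ by (X1), and otherwise $\varphi'(u)\ge i$. If $u_k$ occurs in the expression of $s$, then $\varphi(u)>k$ because $p\notin s$, and $i>k$, so $\varphi'(u)>k$ and $p'\notin u_k$. If $v^m$ occurs in the expression, then $p'\notin v^m$ because $p\notin v^m$ and $p,p'$ have the same second coordinate. Hence $p'\notin s$, a contradiction.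
\end{proof}

\begin{lemma}[meets]\label{lem:meet}
Let $z=x\wedge y$ in $L$ and $n\in\omega$. The sequence $\bigl(z^n\cup(x^i\cap y^i)\bigr)_{i\in\omega}$ is decreasing, and its meet in $D$ exists and equals $z^n$.
\end{lemma}

\begin{proof}
Reversing the order of $L$ exchanges the two halves of (X1) and the two halves of (X2), so $\sigma(\varphi,\psi)=(\psi,\varphi)$ is a bijection $X(L)\to X(L^\partial)$. The map $t\mapsto\sigma[X(L)\setminus t]$ is an order-reversing bijection $\mathcal P(X(L))\to\mathcal P(X(L^\partial))$ and exchanges $\cup$ and $\cap$. It sends $u^n$ to $\{(\psi,\varphi):\psi(u)\le n\}$, the set $u_n$ formed for $L^\partial$, and it sends $u_n$ to $\{(\psi,\varphi):\varphi(u)>n\}$, the set $u^n$ formed for $L^\partial$. So it restricts to an order-reversing bijection $D(L)\to D(L^\partial)$, which sends $z^n\cup(x^i\cap y^i)$ to the set $z_n\cap(x_i\cup y_i)$ formed for $L^\partial$. In $L^\partial$ the element $z$ is the join of $x$ and $y$, so the claim is Lemma~\ref{lem:join} for $L^\partial$.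
\end{proof}

\begin{remark}\label{rem:X2}
The use of (X2) in Lemma~\ref{lem:join} cannot be avoided. The set $x^m\cup y^m$ contains every $x_i\cup y_i$, so the conclusion of the lemma implies $z_n\subseteq x^m\cup y^m$ for all $n,m$; that is, no point may accept $x\vee y$ and reject both $x$ and $y$.
\end{remark}

\begin{example}\label{ex:trace}
The set $Y$ of Section~\ref{sec:pentagon} sits inside $X(N_5)$. Let $*$ be the point of Lemma~\ref{lem:sep} for $c\not\le a$, which accepts $c,1$ and rejects $0,a$, all at time $0$. Let $p_k$ have the rejections of $*$ and accept only $1$ at time $0$ and $b$ at time $k$; for $k\ge1$ this is the point $p'$ in the proof of Lemma~\ref{lem:join} for $1=b\vee a$, $n=0$, $p=*$ and $i=k$. It no longer accepts $c$, since $c\wedge b=0$ is rejected. Let $q_k$ have the acceptances of $*$ and reject only $0$ at time $0$ and $b$ at time $k$. The intersections of $0^0,a^0,c_0,1_0,b_i,b^j$ with $Y$ are $\emptyset,A,A^*,Y,B_i,B^j$.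
\end{example}

\section{Filling the gaps}\label{sec:gaps}

Let $D=D(L)$ and let $f\colon D\to C$ be a sequentially regular embedding into a lattice with countable interpolation. By Lemma~\ref{lem:order}, for each $u\in L$ the sequences $f(u_n)$, $f(u^n)$ form a gap in $C$. It may have many fillers, and nothing guarantees that a choice of one filler for each $u$ is a homomorphism $L\to C$. We therefore work with all fillers at once:
\[
\Gamma(u)=\{c\in C: f(u_n)\le c\le f(u^n)\text{ for all }n\in\omega\}.
\]

\begin{lemma}\label{lem:gamma}
Let $x,y\in L$.
\begin{enumerate}
\item[(a)] $\Gamma(x)\neq\emptyset$.
\item[(b)] If $c\in\Gamma(x)$ and $d\in\Gamma(y)$, then $c\vee d\in\Gamma(x\vee y)$ and $c\wedge d\in\Gamma(x\wedge y)$.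
\item[(c)] If $c\in\Gamma(x)$, $d\in\Gamma(y)$ and $c\le d$, then $x\le y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is countable interpolation.

(b) Fix $n$ and let $z=x\vee y$. By Lemma~\ref{lem:order}, $x^n\cup y^n\subseteq z^n$, so $c\vee d\le f(x^n)\vee f(y^n)\le f(z^n)$. For the lower bound, every $i$ satisfies
\[
c\vee d\ \ge\ f(x_i)\vee f(y_i)\ =\ f(x_i\cup y_i)\ \ge\ f\bigl(z_n\cap(x_i\cup y_i)\bigr).
\]
By Lemma~\ref{lem:join} and sequential regularity, $f(z_n)$ is the join in $C$ of the elements on the right, so $f(z_n)\le c\vee d$.

Now let $z=x\wedge y$. By Lemma~\ref{lem:order}, $z_n\subseteq x_n\cap y_n$, so $c\wedge d\ge f(x_n)\wedge f(y_n)\ge f(z_n)$. For the upper bound, every $i$ satisfies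
\[
c\wedge d\ \le\ f(x^i)\wedge f(y^i)\ =\ f(x^i\cap y^i)\ \le\ f\bigl(z^n\cup(x^i\cap y^i)\bigr).
\]
By Lemma~\ref{lem:meet} and sequential regularity, $f(z^n)$ is the meet in $C$ of the elements on the right, so $c\wedge d\le f(z^n)$.

(c) We have $f(x_0)\le c\le d\le f(y^0)$. Since $f$ reflects order, $x_0\subseteq y^0$, and $x\le y$ by Lemma~\ref{lem:sep}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
The properties of $D(L)$ itself were noted after Definition~\ref{def:D}. Let $S=\bigcup_{u\in L}\Gamma(u)$. By (a) and (b) of Lemma~\ref{lem:gamma}, $S$ is a sublattice of $C$. If $c\in\Gamma(x)\cap\Gamma(y)$, then (c) with $d=c$ gives $x\le y$ and $y\le x$, so the sets $\Gamma(u)$ are pairwise disjoint. Let $h\colon S\to L$ send each $c$ to the unique $u$ with $c\in\Gamma(u)$. Then $h$ is a homomorphism by (b) and is onto by (a).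

Let $L$ be free on $G$. Choose $e_x\in\Gamma(x)$ for each $x\in G$, and let $g\colon L\to S$ be the homomorphism with $g(x)=e_x$. The homomorphism $h\circ g\colon L\to L$ fixes every generator, so it is the identity. Hence $g$ is injective, and $g[L]$ is a sublattice of $C$ isomorphic to $L$.
\end{proof}

\begin{remark}\label{rem:hyp}
Let $L$ be nondistributive. A homomorphic image of a sublattice of a distributive lattice is distributive, so the conclusion of Theorem~\ref{thm:D} fails whenever $C$ is distributive. This shows that no hypothesis can be dropped.
\begin{itemize}
\item Interpolation is used in (a). The identity map $D\to D$ preserves all existing joins and meets.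
\item Preservation of joins is used only for $f(z_n)\le c\vee d$, and preservation of meets only for $c\wedge d\le f(z^n)$. By Theorem~\ref{thm:onesided}, $D$ has a distributive completion preserving all existing joins and one preserving all existing meets.
\item Injectivity of $f$ is used in (c). The map from $D$ to a one-element lattice has all the other properties.
\end{itemize}
Moreover, only the joins and meets of Lemmas~\ref{lem:join} and~\ref{lem:meet} were used. Some of them must differ from the corresponding unions and intersections, since otherwise the proof would apply to the inclusion $D\to\mathcal P(X)$.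
\end{remark}

\section{Varieties with regular completions}\label{sec:varieties}

A nontrivial variety $V$ contains a lattice with elements $a<b$, hence the sublattice $\{a,b\}\cong\mathbf 2$, hence every sublattice of a power of $\mathbf 2$. So
\begin{equation}\label{eq:DinV}
D(L)\in V\quad\text{for every lattice $L$ and every nontrivial variety $V$.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The trivial variety admits a regular completion because one-element lattices are complete, and the variety of all lattices does because the MacNeille completion is regular. Conversely, let $V$ be nontrivial and admit a regular completion, and let $L$ be any lattice. By \eqref{eq:DinV} there is a regular completion $D(L)\to C$ with $C\in V$. By Theorem~\ref{thm:D}, $L$ is a homomorphic image of a sublattice of $C$, so $L\in V$. Thus $V$ is the variety of all lattices. By Harding's theorem these two varieties are exactly the ones closed under MacNeille completions, which gives the last statement.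
\end{proof}

Only the easy half of Harding's theorem entered here, namely that these two varieties are closed under MacNeille completions. The other half follows from Theorem~\ref{thm:main}, since a variety closed under MacNeille completions admits a regular completion.

In the proof above the witness $D(L)$ depends on a lattice $L$ outside $V$. Free lattices make it uniform.

\begin{proof}[Proof of Corollary~\ref{cor:single}]
(1) By (F3) and Theorem~\ref{thm:D}, $D=D(FL(\omega))$ is countable and distributive, and by \eqref{eq:DinV} it lies in every nontrivial variety. Let $f\colon D\to C$ be a sequentially regular embedding into a lattice with countable interpolation; regular completions are a special case. By Theorem~\ref{thm:D}, $C$ has a sublattice isomorphic to $FL(\omega)$. An identity of $C$ therefore holds in $FL(\omega)$, and in all lattices by (F2).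

(2) Take $D(FL(\kappa))$. Its size is at most $|FL(\kappa)|+\aleph_0=\kappa+\aleph_0$ by (F3), and its regular completions contain $FL(\kappa)$ by Theorem~\ref{thm:D}. The last statement follows from (F1).
\end{proof}

\section{Completions preserving joins only or meets only}\label{sec:onesided}

An \emph{ideal} of a lattice $K$ is a nonempty down-set closed under binary joins, and a \emph{filter} is a nonempty up-set closed under binary meets. The ideals form a lattice $\mathrm{Id}(K)$ under inclusion, with $I\wedge J=I\cap J$ (nonempty, as it contains $a\wedge b$ for $a\in I$, $b\in J$) and $I\vee J={\downarrow}\{a\vee b:a\in I,\ b\in J\}$. Let $\mathrm{Fil}(K)$ be the set of filters of $K$ ordered by \emph{reverse} inclusion. The filters of $K$ are the ideals of $K^\partial$, so $\mathrm{Fil}(K)=\mathrm{Id}(K^\partial)^\partial$.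

\begin{lemma}\label{lem:ideal}
The lattices $\mathrm{Id}(K)$ and $\mathrm{Fil}(K)$ satisfy every identity of $K$.
\end{lemma}

\begin{proof}
Fix ideals $I_1,\dots,I_k$, write $\mathbf I=(I_1,\dots,I_k)$, and let $\mathbf a,\mathbf a',\mathbf c$ range over $I_1\times\dots\times I_k$. We show by induction on terms $p$ in $k$ variables that
\begin{equation}\label{eq:term}
p(\mathbf I)={\downarrow}\{p(\mathbf a):\mathbf a\in I_1\times\dots\times I_k\},
\end{equation}
where the left side is computed in $\mathrm{Id}(K)$. For the $j$th variable both sides equal $I_j$. Suppose \eqref{eq:term} holds for $q$ and $r$. Then $d\in q(\mathbf I)\vee r(\mathbf I)$ if and only if $d\le q(\mathbf a)\vee r(\mathbf a')$ for some $\mathbf a,\mathbf a'$, and $d\in q(\mathbf I)\wedge r(\mathbf I)$ if and only if $d\le q(\mathbf a)\wedge r(\mathbf a')$ for some $\mathbf a,\mathbf a'$. Taking $\mathbf a=\mathbf a'$ gives the inclusion $\supseteq$ in \eqref{eq:term} for $q\vee r$ and $q\wedge r$. For $\subseteq$, put $c_j=a_j\vee a'_j\in I_j$. Terms are monotone in each argument, because $\vee$ and $\wedge$ are, so $q(\mathbf a)\le q(\mathbf c)$ and $r(\mathbf a')\le r(\mathbf c)$; hence $d\le(q\vee r)(\mathbf c)$, respectively $d\le(q\wedge r)(\mathbf c)$.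

If $p=q$ holds in $K$, the right sides of \eqref{eq:term} for $p$ and $q$ coincide, so $p=q$ holds in $\mathrm{Id}(K)$. Moreover the dual identity, with $\vee$ and $\wedge$ exchanged, holds in $K^\partial$, hence in $\mathrm{Id}(K^\partial)$, so $p=q$ holds in $\mathrm{Id}(K^\partial)^\partial=\mathrm{Fil}(K)$.
\end{proof}

The map $a\mapsto{\uparrow}a$ into $\mathrm{Fil}(L)$ is the natural candidate for preserving joins, since $\bigcap_{a\in S}{\uparrow}a$ is the set of upper bounds of $S$. If $L$ has no top, this intersection can be empty and $\mathrm{Fil}(L)$ can fail to be complete, as for the chain $\omega$, whose filters ${\uparrow}n$ form a copy of $\omega$. So we first adjoin a top, without leaving the variety.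

\begin{proof}[Proof of Theorem~\ref{thm:onesided}]
Let $L^+=L$ if $L$ has a top, and otherwise let $L^+$ be $L$ with a new top adjoined. In the second case $L^+$ is isomorphic to $\{{\downarrow}a:a\in L\}\cup\{L\}$, which is a sublattice of $\mathrm{Id}(L)$: we have ${\downarrow}a\vee{\downarrow}b={\downarrow}(a\vee b)$ and ${\downarrow}a\cap{\downarrow}b={\downarrow}(a\wedge b)$, and $L$ is the top of $\mathrm{Id}(L)$ and is not of the form ${\downarrow}a$. By Lemma~\ref{lem:ideal}, $L^+\in V$ in both cases. If $S\subseteq L$ has join $s$ in $L$, then $s$ is also its join in $L^+$, since the only possible new upper bound is the top.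

Let $C=\mathrm{Fil}(L^+)$; then $C\in V$ by Lemma~\ref{lem:ideal}. Every filter of $L^+$ contains the top, so any intersection of filters is a filter, the empty intersection being $L^+$. In the reverse inclusion order the intersection of a family is its join. So every subset of $C$ has a join, and $C$ is complete.

Let $f(a)={\uparrow}a$, formed in $L^+$, for $a\in L$. The map $f$ is injective, since $a$ is the least element of ${\uparrow}a$. The meet of ${\uparrow}a$ and ${\uparrow}b$ in $C$ is the smallest filter containing $a$ and $b$, which is ${\uparrow}(a\wedge b)$. If $S\subseteq L$ has join $s$ in $L$, then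
\[
\bigvee f[S]=\bigcap_{a\in S}{\uparrow}a={\uparrow}s=f(s),
\]
because the intersection is the set of upper bounds of $S$ in $L^+$; for $S=\emptyset$ the element $s$ is the bottom and both sides equal $L^+$. The case $S=\{a,b\}$ shows that $f$ preserves binary joins. So $f$ is a completion preserving all existing joins.

For meets, apply this to $L^\partial$ in the variety $\{K^\partial:K\in V\}$, which is defined by the duals of the identities defining $V$, and reverse the order of the resulting completion.
\end{proof}

\begin{thebibliography}{1}

\bibitem{RCL}
\emph{Regular completions of lattices},
\texttt{https://math.nmsu.edu/\allowbreak people/\allowbreak personal-pages/\allowbreak files/\allowbreak 2010-Regular-\allowbreak completions-\allowbreak of-\allowbreak lattices.pdf}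

\end{thebibliography}
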